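# Product logics over $\mathbf{K4.3}$ whose frame classes are not closed under ultraproducts

## 1. Non-closure between $\mathbf{K4.3}\times\mathbf K$ and $L^+$

**Theorem 1.** Let $L^+$ be the bimodal logic of all product frames $(\alpha,<)\times(Y,Y\times Y)$, where $\alpha$ is a nonzero ordinal and $Y$ a nonempty set. For no bimodal logic $L$ with $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$ is the class $\mathsf{Fr}(L)$ of all frames for $L$ closed under ultraproducts. In particular this holds for all four logics $\mathbf{K4.3}\times\mathbf K$, $\mathbf{K4.3}\times\mathbf{K4}$, $\mathbf{K4.3}\times\mathbf{K4.3}$, $\mathbf{K4.3}\times\mathbf{S5}$, and for $\mathbf{K4.3}\times L_1$ for every $L_1$ with $\mathbf K\subseteq L_1\subseteq\mathbf{S5}$.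

**Theorem 2.** For such $L$, $\mathsf{Fr}(L)$ is not definable by any set of $\mathcal L_{\infty\omega}$-sentences in the language $\{R_h,R_v\}$. In particular $L$ has no axiomatisation by formulas whose frame classes are elementary (for example, Sahlqvist formulas).

Let us unpack the words. Everything takes place in ZFC.

The modal language has two diamonds $\Diamond_h,\Diamond_v$ (primitive, with $\Box=\neg\Diamond\neg$), interpreted in a bimodal frame $(Z,R_h,R_v)$ by the two relations. For frames $\mathfrak F_0=(F_0,R_0)$ and $\mathfrak F_1=(F_1,R_1)$, the product $\mathfrak F_0\times\mathfrak F_1$ has as points the pairs $(x,y)\in F_0\times F_1$. We have $(x,y)R_h(x',y')$ iff $xR_0x'$ and $y=y'$, and $(x,y)R_v(x',y')$ iff $x=x'$ and $yR_1y'$. So one moves horizontally along a row, keeping $y$, and vertically along a column, keeping $x$. It helps to read $x$ as a time and $y$ as the name of a row: all rows share one clock.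

The product logic $L_0\times L_1$ is the set of bimodal formulas valid in all $\mathfrak F_0\times\mathfrak F_1$ with $\mathfrak F_i$ a frame for $L_i$. Frames for $\mathbf K$ are all frames, for $\mathbf{K4}$ the transitive ones, for $\mathbf{S5}$ the equivalence relations. Frames for $\mathbf{K4.3}$ are the transitive and *weakly connected* ones: if $xRy$ and $xRz$, then $y=z$ or $yRz$ or $zRy$. For instance $(\alpha,<)$ is a $\mathbf{K4.3}$-frame for every ordinal $\alpha$, and so is a cluster $(Y,Y\times Y)$. A point with two distinct successors unrelated to each other spoils weak connectedness.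

Every $\mathbf{S5}$-frame is a $\mathbf{K4.3}$-frame, every $\mathbf{K4.3}$-frame is a $\mathbf{K4}$-frame, every $\mathbf{K4}$-frame is a $\mathbf K$-frame. A larger class of frames has a smaller logic, so
$$\mathbf{K4.3}\times\mathbf K\subseteq\mathbf{K4.3}\times\mathbf{K4}\subseteq\mathbf{K4.3}\times\mathbf{K4.3}\subseteq\mathbf{K4.3}\times\mathbf{S5}\subseteq L^+ ,$$
the last inclusion because $(\alpha,<)$ is a $\mathbf{K4.3}$-frame and $(Y,Y\times Y)$ an $\mathbf{S5}$-frame. If $\mathbf K\subseteq L_1\subseteq\mathbf{S5}$, then all $\mathbf{S5}$-frames are $L_1$-frames, so $\mathbf{K4.3}\times\mathbf K\subseteq\mathbf{K4.3}\times L_1\subseteq\mathbf{K4.3}\times\mathbf{S5}$. So the "in particular" of Theorem 1 follows from its first assertion.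

The class $\mathsf{Fr}(L)$ consists of *all* bimodal frames validating $L$, and this is where the difficulty sits, because it contains frames that are not products. A small example is the frame $\mathfrak T$ with two points $0,1$ and $R_h=R_v=$ all pairs. The map $(i,j)\mapsto i+j \bmod 2$ from the product of two full two-point clusters onto $\mathfrak T$ is a bounded morphism. Indeed it preserves both relations trivially, and from $(i,j)$ one reaches either value $t$ by changing only $i$, or only $j$. Bounded morphisms onto a frame preserve validity, so $\mathfrak T\in\mathsf{Fr}(\mathbf{K4.3}\times\mathbf{S5})$. But $\mathfrak T$ is not a product: a product with two points has a one-point factor, and then one of the two relations is contained in the identity.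

The background is this known result: if for each $i<2$ the class of frames of $L_i$ is closed under ultraproducts, then $L_0\times L_1$ is canonical, that is, valid on its canonical frame. Hence the four recursively enumerable logics above are canonical. Question 3.4.2 of the source "University of London", https://www.math.tecnico.ulisboa.pt/~smarcel/thesis, asks whether the class of all frames for any of these logics is closed under ultraproducts. Theorem 1 says: for none of them.

We use three textbook facts.

* *Łoś's theorem.* A first-order formula holds in an ultraproduct $\prod_i\mathfrak A_i/D$ iff it holds in $D$-almost all factors.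
* *The Keisler–Shelah theorem* (Shelah, *Israel J. Math.* 10 (1971)). If $\mathfrak A\equiv\mathfrak B$ (elementarily equivalent), there are a set $I$ and an ultrafilter $D$ on $I$ with $\mathfrak A^I/D\cong\mathfrak B^I/D$.
* *Cantor normal form.* Every ordinal $x>0$ is uniquely $\omega^{\beta_1}+\dots+\omega^{\beta_k}$ with $1\le k<\omega$ and $\beta_1\ge\dots\ge\beta_k$. We have $x<\omega^{c}$ iff $\beta_1<c$. The ordinals below $\omega^c$ are closed under addition, and $\delta+\omega^c=\omega^c$ for $\delta<\omega^c$. The normal form of $x+\delta$ with $\delta>0$ is obtained from that of $x$ by deleting the terms whose exponent is smaller than the leading exponent of $\delta$, and then appending the normal form of $\delta$.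

In $\mathcal L_{\infty\omega}$ one allows conjunctions and disjunctions of arbitrary sets of formulas, but only single quantifiers. The quantifier rank is $0$ for atomic formulas, is unchanged by $\neg$, is the supremum for conjunctions and disjunctions, and goes up by $1$ with each quantifier. It is an ordinal, and it is finite for first-order formulas. Every subformula of a sentence has only finitely many free variables, since it lies in the scope of finitely many quantifiers. For example, the conjunction of "there are at least $n$ elements" over all $n$ is an $\mathcal L_{\infty\omega}$-sentence of rank $\omega$.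

## 2. Product frames and their bounded morphic images do no harm

Let us see what happens on the frames we know best. Suppose $\mathfrak P_i=\mathfrak F_i\times\mathfrak G_i$ for $i\in I$, and let $D$ be an ultrafilter on $I$. The map
$$[(f,g)]_D\mapsto([f]_D,[g]_D)$$
is a well-defined bijection from $\prod\mathfrak P_i/D$ to the product of $\prod\mathfrak F_i/D$ and $\prod\mathfrak G_i/D$. Indeed $(f,g)$ and $(f',g')$ agree on a set in $D$ iff both $f,f'$ and $g,g'$ do, since $D$ is closed under intersections and supersets. For the same reason $[(f,g)]R_h[(f',g')]$ iff $\{i: f(i)R f'(i)\}\in D$ and $\{i:g(i)=g'(i)\}\in D$, which is the horizontal relation of the product of the ultraproducts. The relation $R_v$ is symmetric to this. Being a frame for $\mathbf K$, $\mathbf{K4}$, $\mathbf{K4.3}$ or $\mathbf{S5}$ is a first-order condition. So, by Łoś, an ultraproduct of product frames for one of our four logics is again a product frame for that logic.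

A sensible first attempt is to go further: show that all frames of the logic arise from product frames by operations commuting with ultraproducts. Bounded morphic images are the natural candidate. If $\theta_i:\mathfrak P_i\to\mathfrak H_i$ are surjective bounded morphisms, then being such a map is a first-order property of the two-sorted structure $(\mathfrak P_i,\mathfrak H_i,\theta_i)$. So $\prod\mathfrak H_i/D$ is a bounded morphic image of $\prod\mathfrak P_i/D$. Hence bounded morphic images of product frames do no harm either.

The attempt stops at frames that validate the logic *without* being bounded morphic images of its product frames. This tells us what a counterexample must look like: if an ultrapower of $\mathfrak F$ leaves $\mathsf{Fr}(L)$ for one of our four $L$, then $\mathfrak F$ validates $L$, but we can never prove this by exhibiting a bounded morphism from a product onto $\mathfrak F$. We will have to refute one formula at a time, with a product model that depends on the formula.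

Our non-first-order property will be well-foundedness, and everything is built around the following theorem.

**Theorem 3.** To every linear order $W$ with a least element $0$ one can associate a frame $\mathfrak F_W$, in which $R_v$ is an equivalence relation, such that for every bimodal logic $L$ with $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$: $\mathfrak F_W\models L$ iff $W$ is well-ordered.

Given this, we shall find a well-ordered $W$ and a non-well-ordered $W'$ with $\mathfrak F_W\equiv\mathfrak F_{W'}$, and Keisler–Shelah will finish the proof.

## 3. A formula using one clock for two rows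

We first look for a formula that no product over a $\mathbf{K4.3}$-frame can satisfy. Fix a time $x_q$ and two rows. A variable $a$ depends only on the time. Row $y_0$ says: "from now on, whenever I am in phase $g$, there is a later $a$-time in phase $g$; and phase $g$ is over at time $x_q$." Row $y_1$ says: "there is a last $a$-time $x_\ell$ before $x_q$." The clock is common, so these contradict each other. The formula writes this down, using only as much as can be said modally.

Let $A$ be the conjunction of the following formulas in the variables $a,g,e,q,w,u,\ell,d$.

* (A1) $g\to\Diamond_h(g\wedge a)$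
* (A2) $g\to\Box_h\big((q\vee\Diamond_hq)\to(g\vee e)\big)$
* (A3) $e\to(\neg a\wedge\neg g\wedge\Box_h\neg g)$
* (A4) $q\to e$
* (A5) $(a\to\Box_va)\wedge(\neg a\to\Box_v\neg a)$
* (A6) $(a\wedge\Diamond_hw)\to u$
* (A7) $u\to(\ell\vee\Diamond_h\ell)$
* (A8) $\ell\to\big(a\wedge\Box_h((w\vee\Diamond_hw)\to d)\big)$
* (A9) $d\to\neg a$
* (A10) $w\to(\neg\ell\wedge\Box_h\neg\ell)$

Put
$$\varphi:=g\wedge a\wedge\Diamond_h(q\wedge\Diamond_vw)\wedge A\wedge\Box_hA\wedge\Box_vA\wedge\Box_h\Box_vA .$$

Clauses (A1)–(A4) govern the row of $q$ ($e$ means that phase $g$ has ended), (A6)–(A10) the row of $w$ ($\ell$ marks the last $a$-time before $w$), and (A5) ties $a$ to the column.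

**Lemma 4.** $\neg\varphi\in\mathbf{K4.3}\times\mathbf K$.

*Proof.* Suppose $(x_0,y_0)\models\varphi$ in a model on $\mathfrak F_0\times\mathfrak F_1$, with $R_0$ transitive and weakly connected.

**Step 1: set up the two rows.** Choose $x_q$ with $x_0R_0x_q$ and $(x_q,y_0)\models q\wedge\Diamond_vw$, and then $y_1$ with $y_0R_1y_1$ and $(x_q,y_1)\models w$. The conjuncts $A,\Box_hA,\Box_vA,\Box_h\Box_vA$ give $A$ at $(x,y_0)$ and at $(x,y_1)$ whenever $x=x_0$ or $x_0R_0x$. For such $x$, (A5) at $(x,y_0)$ shows
$$(x,y_0)\models a\iff(x,y_1)\models a. \tag{1}$$

**Step 2: find the last $a$-time $x_\ell$ in row $y_1$ and place it before $x_q$.** By (1), $(x_0,y_1)\models a$. Also $(x_0,y_1)\models\Diamond_hw$, because of $(x_q,y_1)$. So (A6) gives $u$ at $(x_0,y_1)$. By (A7) there is $x_\ell$ with $x_\ell=x_0$ or $x_0R_0x_\ell$, and $(x_\ell,y_1)\models\ell$. If $x_\ell=x_0$, then $x_\ell R_0x_q$. Otherwise $x_\ell$ and $x_q$ are both successors of $x_0$. By (A10) at $(x_q,y_1)$, $\ell$ fails at $(x_q,y_1)$ and at all its horizontal successors, so neither $x_\ell=x_q$ nor $x_qR_0x_\ell$. Weak connectedness leaves $x_\ell R_0x_q$.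

**Step 3: show that row $y_0$ is still in phase $g$ at time $x_\ell$.** By (A8), $(x_\ell,y_1)\models a$, so $(x_\ell,y_0)\models a$ by (1). If $x_\ell=x_0$, then $g$ holds at $(x_\ell,y_0)$ by assumption. Otherwise $(x_\ell,y_0)$ is a horizontal successor of $(x_0,y_0)\models g$ and satisfies $\Diamond_hq$, so (A2) at $(x_0,y_0)$ gives $g\vee e$ at $(x_\ell,y_0)$. By (A3), $e$ would imply $\neg a$. So $g$ holds.

**Step 4: row $y_0$ produces a later $a$-time before $x_q$.** By (A1) there is $x_2$ with $x_\ell R_0x_2$ and $(x_2,y_0)\models g\wedge a$. By transitivity $x_0R_0x_2$. By (A4), $(x_q,y_0)\models e$, so (A3) excludes $x_2=x_q$ and $x_qR_0x_2$. Weak connectedness at $x_0$ gives $x_2R_0x_q$.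

**Step 5: contradict that $x_\ell$ was last.** By (1), $(x_2,y_1)\models a$. Since $x_2R_0x_q$, we have $(x_2,y_1)\models\Diamond_hw$. Since $x_\ell R_0x_2$, (A8) at $(x_\ell,y_1)$ gives $d$ at $(x_2,y_1)$, and (A9) gives $\neg a$ there. Contradiction. $\square$

## 4. The frames $\mathfrak F_W$: states, labels and columns

We now want frames in which the clock is only partly visible. Time will be an ordinal, and each time will show only its *label* $s\in W$: the last exponent in its Cantor normal form. All points with label $s$ form one column. A point also records a *state*, which says how its row is going to behave. There are rows of $w$-kind, whose states are finite sequences and so have a last entry in any given set, and rows of $q$-kind, whose states can go down through *all* elements of $W$ below some $c$. If $W$ has a nonempty subset without least element, these two can play the roles of the two rows of $\varphi$.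

Let $W$ be a linear order with least element $0$.

**Definition (states).** There are two disjoint kinds.

* *$w$-states*: finite sequences $\bar b=(b_1\ge b_2\ge\dots\ge b_k)$ in $W$ with $k\ge1$ and $b_k=0$. Put $\mathrm{top}(\bar b)=b_1$, and $\bar b\succ\bar b'$ iff $\bar b'$ is a proper nonempty suffix of $\bar b$.
* *$q$-states*: pairs $(\bar b,c)$ with $c\in W$ and $\bar b$ a finite, possibly empty, non-increasing sequence in $W$ whose last entry, if any, is $\ge c$. The top is the first entry of $\bar b$, or $c$ if $\bar b=\emptyset$. Let $(\bar b,c)\succ(\bar b',c')$ iff either $c'=c$ and $\bar b'$ is a proper (possibly empty) suffix of $\bar b$, or $\bar b'=\emptyset$ and $c'<c$.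

States of different kinds are never related by $\succ$. For example, below the $w$-state $(3,1,1,0)$ lie $(1,1,0)\succ(1,0)\succ(0)$, and nothing else. Below the $q$-state $((3,2),2)$ lie $((2),2)\succ(\emptyset,2)$ and then all $(\emptyset,c')$ with $c'<2$.

The relation $\succ$ is irreflexive. It is transitive: for $w$-states this is clear. For $q$-states with $(\bar b,c)\succ(\bar b',c')\succ(\bar b'',c'')$, either both steps shorten the sequence, which is fine, or the second step is of the second type, and then $\bar b''=\emptyset$ and $c''<c'\le c$. (After a step of the second type the sequence is empty and cannot be shortened.) The states below a given state form a chain: proper suffixes in order of length, followed, for $q$-states, by the $(\emptyset,c')$ in order of $c'$. Also $\sigma\succ\rho$ implies $\mathrm{top}(\sigma)\ge\mathrm{top}(\rho)$.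

If $\beta\ge\mathrm{top}(\sigma)$, let $\beta\cdot\sigma$ be the state obtained by prefixing $\beta$ to the sequence. Then $\mathrm{top}(\beta\cdot\sigma)=\beta$, and
$$\text{the states below }\beta\cdot\sigma\text{ are exactly }\sigma\text{ and the states below }\sigma. \tag{2}$$

**Definition (the frame).** The points of $\mathfrak F_W$ are $\tau_s$ for $s\in W$, and $(\sigma,s)$ for $\sigma$ a state and $s\le\mathrm{top}(\sigma)$. The column $E_s$ consists of $\tau_s$ and all points $(\sigma,s)$. The relation $R_v$ is the equivalence relation with classes $E_s$, $s\in W$. Further: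

* $(\sigma,s)R_h(\sigma',s')$ iff $\sigma\succ\sigma'$, or $\sigma=\sigma'$ and $s<\mathrm{top}(\sigma)$;
* $(\sigma,s)R_h\tau_{s'}$ and $\tau_sR_h\tau_{s'}$ always;
* there are no other $R_h$-pairs.

So for each state $\sigma$ the points $(\sigma,s)$ with $s<\mathrm{top}(\sigma)$ form a cluster that sees the irreflexive point $(\sigma,\mathrm{top}(\sigma))$. We read this as follows: a state with top $t$ occupies a block of time of length $\omega^t$. The last moment of the block has label $t$, and all other moments in it have smaller labels. The points $\tau_s$ are where all rows end up.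

*Example $W=\{0\}$.* There is one column $E_0$. Every state has top $0$, so every $(\sigma,0)$ is irreflexive. The $w$-states are $(0),(0,0),(0,0,0),\dots$, each seeing all shorter ones. The $q$-states are $(\emptyset,0),((0),0),((0,0),0),\dots$, similarly. The point $\tau_0$ is reflexive and seen by all. Here $\varphi$ is unsatisfiable by inspection. If $\varphi$ holds at $z$, then $a$ holds at $z$, so (A5) at $z$ makes $a$ true on the only column, that is, everywhere. But $z$ sees a $q$-point, which satisfies $A$, hence $e$ by (A4), hence $\neg a$ by (A3).

*The easy axioms hold for every $W$.* The relation $R_h$ is transitive: suppose $(\sigma,s)R_h(\sigma',s')R_h(\sigma'',s'')$. If $\sigma''\ne\sigma$, then $\sigma\succ\sigma''$. If $\sigma''=\sigma$, then $\sigma'=\sigma$ too, and $s<\mathrm{top}(\sigma)$ by the first pair. Pairs ending in some $\tau$ are no problem. It is weakly connected: the states below $\sigma$ together with $\sigma$ form a chain, and two distinct points with the same state are related in at least one direction, since at least one of them has label below the top. Moreover the two relations commute and are confluent. If $z_1R_vz$ and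 $zR_hz_2$ with $z_2\in E_{s'}$, then $z_1R_h\tau_{s'}$ and $\tau_{s'}R_vz_2$. If $zR_hz_2$ and $z_2R_vz'$, where $z\in E_s$, we need a point of $E_s$ that sees $z'$. If $z'=\tau_{s'}$, take $\tau_s$; if $z'=(\sigma',s')$, take $(\beta\cdot\sigma',s)$ with $\beta=\max(s,\mathrm{top}(\sigma'))$. So no such simple condition tells the well-ordered $W$ from the others. It also shows what the prefixes $\beta\cdot\sigma$ and the points $\tau_s$ are for.

## 5. Ill-founded $W$: a gap crossed in two ways

**Lemma 5.** If $W$ (with least element $0$) is not well-ordered, then $\varphi$ is satisfiable in $\mathfrak F_W$.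

Before the proof, a picture. Let $W=\{0\}\cup\{1/n:n\ge1\}$ and $U=\{1/n:n\geq 1\}$, which has no least element. The $q$-states $(\emptyset,1)\succ(\emptyset,\tfrac12)\succ(\emptyset,\tfrac13)\succ\cdots$ go down through all of $U$, and $(\emptyset,0)$ lies below all of them: labels in $U$ keep coming, and yet $(\emptyset,0)$ is reached. A $w$-state such as $(1,\tfrac13,\tfrac13,0)$ has a last entry in $U$, namely the second $\tfrac13$, and then drops to $0$. With $a$ meaning "the label is in $U$", the first row has no last $a$-moment and the second one has.

*Proof.* **Step 1: choose the gap.** Let $S\subseteq W$ be nonempty without least element and $U$ its upward closure. A least element $m$ of $U$ would satisfy $m\ge t$ for some $t\in S\subseteq U$, hence $m=t\in S$ would be least in $S$. So $U$ is nonempty, upward closed, and has no least element. Hence $0\notin U$, and $W\setminus U$ is downward closed.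

**Step 2: define the valuation.**

* $a$: all points of $\bigcup_{s\in U}E_s$;
* $g$, respectively $e$: all points $((\emptyset,c),s)$ with $(\emptyset,c)$ a $q$-state and $c\in U$, respectively $c\notin U$;
* $q$: the single point $((\emptyset,0),0)$; $w$: the single point $((0),0)$ with $(0)$ the one-element $w$-state;
* $u$, respectively $d$: all $(\bar b,s)$ with $\bar b$ a $w$-state and $b_1\in U$, respectively $b_1\notin U$;
* $\ell$: all $(\bar b,b_1)$ with $\bar b$ a $w$-state, $b_1\in U$ and $b_2\notin U$. (If $b_1\in U$, then $b_1\ne0=b_k$, so $b_2$ exists.)

**Step 3: check that $A$ holds at every point.**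

(A1) Let $c\in U$. Since $U$ has no least element, there is $c'<c$ in $U$. Then $((\emptyset,c),s)R_h((\emptyset,c'),c')$, and the latter lies in $E_{c'}$ and satisfies $g\wedge a$.

(A2) The $R_h$-successors of $((\emptyset,c),s)$ are points $((\emptyset,c'),s')$ with $c'\le c$, which satisfy $g$ or $e$, and points $\tau$, which neither satisfy nor see $q$.

(A3) Let $((\emptyset,c),s)$ satisfy $e$, so $c\notin U$. Since $s\le c$ and $W\setminus U$ is downward closed, $s\notin U$, so $a$ fails. The variable $g$ fails since $c\notin U$. All successors are points $\tau$, or points $((\emptyset,c'),s')$ with $c'\le c$, so $c'\notin U$. None of them satisfies $g$.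

(A4) $0\notin U$, so $((\emptyset,0),0)$ satisfies $e$.

(A5) $a$ is a union of columns, and columns are the $R_v$-classes.

(A6) A point seeing $((0),0)$ is $(\bar b,s)$ with $\bar b$ a $w$-state. If it satisfies $a$, then $s\in U$, and $b_1\ge s$ gives $b_1\in U$. So $u$ holds.

(A7) Let $b_1\in U$ and let $j$ be maximal with $b_j\in U$; this exists because the sequence is finite. As $b_k=0\notin U$, we have $j<k$ and $b_{j+1}\notin U$. So $((b_j,\dots,b_k),b_j)$ satisfies $\ell$. The point $(\bar b,s)$ sees it if $j>1$ (proper suffix), or if $j=1$ and $s<b_1$ (same state, label below the top). If $j=1$ and $s=b_1$, the two points are equal.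

(A8) A point satisfying $\ell$ is $(\bar b,b_1)\in E_{b_1}$ with $b_1\in U$, so $a$ holds. Its label is the top of its state, so its successors are the points whose states are proper nonempty suffixes of $\bar b$, and points $\tau$. In the former the first entry is $\le b_2\notin U$, hence not in $U$, so $d$ holds. The latter neither satisfy nor see $w$.

(A9) If $(\bar b,s)$ satisfies $d$, then $s\le b_1\notin U$, so $s\notin U$ and $a$ fails.

(A10) The point $((0),0)$ does not satisfy $\ell$ since $0\notin U$. It sees only points $\tau$, since $(0)$ has no proper nonempty suffix and its label equals its top.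

**Step 4: find a point satisfying $\varphi$.** Let $c\in U$. The point $((\emptyset,c),c)$ satisfies $g\wedge a$. Since $0<c$, it sees $((\emptyset,0),0)$, which satisfies $q$ and lies in the column $E_0$ together with $((0),0)\models w$. So it satisfies $\Diamond_h(q\wedge\Diamond_vw)$. Since $A$ holds everywhere, $\varphi$ holds at $((\emptyset,c),c)$. $\square$

By Lemmas 4 and 5, if $W$ is not well-ordered and $\mathbf{K4.3}\times\mathbf K\subseteq L$, then $\neg\varphi\in L$ fails in $\mathfrak F_W$, and $\mathfrak F_W\not\models L$. This is one half of Theorem 3.

## 6. Ordinal $W$: runs with finitely many obligations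

Now let $W\ge1$ be an ordinal. We must show $\mathfrak F_W\models L^+$: every formula refuted on $\mathfrak F_W$ is refuted on some $(\alpha,<)\times(Y,Y\times Y)$. Let
$$X=\{x:0<x<\omega^W\},\qquad \pi(x)=\text{the last exponent in the Cantor normal form of }x .$$
$(X,<)$ is a nonempty well-order, so isomorphic to a nonzero ordinal, and $\pi(x)<W$, that is, $\pi(x)\in W$. The rows will be maps $f:X\to\mathfrak F_W$ with $f(x)\in E_{\pi(x)}$: at time $x$ the row shows the label $\pi(x)$.

The naive plan is to use as rows all $f$ such that $x<x'$ implies $f(x)R_hf(x')$, and such that *every* $R_h$-successor of $f(x)$ is $f(x')$ for some $x'>x$. This would give a bounded morphism. It breaks down as soon as $W>\omega$. Suppose $f(x)=((\emptyset,\omega),s)$. The points $((\emptyset,n),0)$, $n<\omega$, are successors, so each is $f(x_n)$ for some $x_n>x$. If $x_n<x_{n+1}$, then $((\emptyset,n),0)R_h((\emptyset,n+1),0)$, which is false. Clearly $x_n\ne x_{n+1}$. So $x_0>x_1>x_2>\cdots$ in the well-order $X$, which is impossible.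

The way out is to realise only those successors that a given finite set of formulas asks for. Among the states below $\sigma$ at which a formula $\psi$ can be made true, there is a *lowest* one, because $W$ is well-ordered. A row that is sure to pass through this lowest one satisfies its obligation for $\psi$ from every earlier state. Finitely many formulas give finitely many obligatory states, and a finite descending list of states fits into ordinal time without trouble.

**Lemma 6.** Let $y_0\in X\cup\{0\}$ and $c\in W$.

1. $y_0+\omega^c\in X$ and $\pi(y_0+\omega^c)=c$.
2. If $y_0<y<y_0+\omega^c$, then $\pi(y)<c$ and $y+\omega^c=y_0+\omega^c$.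
3. If $y_0\le y<y_0+\omega^c$ and $s<c$, then $y+\omega^s<y_0+\omega^c$.

*Proof.* Part 1 holds because $\omega^W$ is closed under addition, and the normal form of $y_0+\omega^c$ ends with the term $\omega^c$. For the other parts write $y=y_0+\delta$ with $\delta<\omega^c$. If $\delta>0$, the normal form of $y$ ends with that of $\delta$, so $y$ and $\delta$ have the same last exponent, which is $<c$. Also $\delta+\omega^c=\omega^c$, which gives part 2. In part 3, $c>0$ and $\delta,\omega^s<\omega^c$, so $\delta+\omega^s<\omega^c$, and $y+\omega^s=y_0+(\delta+\omega^s)<y_0+\omega^c$. $\square$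

So in a block $(y_0,y_0+\omega^c]$ the last point has label $c$ and all others have labels $<c$, just as required by a state with top $c$.

Fix a model $\mathfrak M$ on $\mathfrak F_W$ and a finite set $\Sigma$ of formulas closed under subformulas. We write $z\models\psi$ for $\mathfrak M,z\models\psi$.

**Definition (runs).** A *run* is a map $f:X\to\mathfrak F_W$ such that

* (r1) $f(x)\in E_{\pi(x)}$ for all $x\in X$;
* (r2) $x<x'$ implies $f(x)R_hf(x')$;
* (r3) if $\Diamond_h\psi\in\Sigma$ and $f(x)\models\Diamond_h\psi$, then $f(x')\models\psi$ for some $x'>x$.

**Lemma 7.** For all $x\in X$ and $z\in E_{\pi(x)}$ there is a run $f$ with $f(x)=z$.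

*Proof.* **Step 1: the points $\tau_s$.** If $z=\tau_s$, let $f(y)=\tau_{\pi(y)}$ for all $y$. Then $f(x)=\tau_{\pi(x)}=z$, and (r1), (r2) are clear. For (r3): points $\tau$ see only points $\tau_{s'}$, and $f(y+\omega^{s'})=\tau_{s'}$ with $y+\omega^{s'}>y$.

From now on $z=(\sigma,s)$, so $s=\pi(x)\le\mathrm{top}(\sigma)$.

**Step 2: choose the obligatory states below $\sigma$.** Every nonempty set of states below $\sigma$ has a $\succ$-lowest element. For a $w$-state there are only finitely many states below. For a $q$-state $(\bar b,c)$ there are finitely many with second component $c$, and below them the states $(\emptyset,c')$, $c'<c$, ordered like the $c'$ in the well-order $W$. For each $\psi$ with $\Diamond_h\psi\in\Sigma$ such that $(\rho,s')\models\psi$ for some $\rho\prec\sigma$ and some $s'$, let $\rho_\psi$ be the lowest such $\rho$. The set of these $\rho_\psi$ is finite. List it as $\sigma_1\succ\dots\succ\sigma_m$ ($m\ge0$) and put $\sigma_0=\sigma$. Then for $0\le i\le m$: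
$$\text{if }\rho\prec\sigma_i,\ (\rho,s')\models\psi\text{ and }\Diamond_h\psi\in\Sigma,\text{ then }\rho_\psi\in\{\sigma_{i+1},\dots,\sigma_m\}. \tag{3}$$
Indeed $\rho\prec\sigma$, so $\rho_\psi$ exists, and it equals $\rho$ or lies below $\rho$, hence it lies below $\sigma_i$.

**Step 3: choose states for the time before $x$.** The row must be at $\sigma$ at time $x$, so we need states above $\sigma$ that fill exactly the earlier time. Prefixing provides them. Let $x=\omega^{\beta_1}+\dots+\omega^{\beta_k}$ be the normal form of $x$, so $\beta_1\ge\dots\ge\beta_k=s$. Let $x_i=\omega^{\beta_1}+\dots+\omega^{\beta_i}$ and $x_0=0$. If $s=\mathrm{top}(\sigma)$, put $j=k-1$. If $s<\mathrm{top}(\sigma)$, let $j$ be the largest index with $\beta_j\ge\mathrm{top}(\sigma)$, or $j=0$ if there is none; then $j<k$, as $\beta_k=s$. In both cases $\beta_1\ge\dots\ge\beta_j\ge\mathrm{top}(\sigma)$. So we may define states $\rho_j=\beta_j\cdot\sigma$ and $\rho_i=\beta_i\cdot\rho_{i+1}$ for $1\le i<j$, with $\mathrm{top}(\rho_i)=\beta_i$. By (2),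
$$\text{the states below }\rho_i\text{ are }\rho_{i+1},\dots,\rho_j,\sigma\text{ and the states below }\sigma. \tag{4}$$

**Step 4: define the run.** It passes through the states
$$\rho_1\succ\dots\succ\rho_j\succ\sigma_0\succ\sigma_1\succ\dots\succ\sigma_m ,$$
which we call *visited*. We assign to them consecutive intervals, starting from $y_0=0$, each of the form $(y_0,y_0+\omega^{\mathrm{top}(\rho)}]$ for the state $\rho$ in question. So the interval of $\rho_i$ is $(x_{i-1},x_i]$, and that of $\sigma_0$ is $(x_j,x_j+\omega^{\mathrm{top}(\sigma)}]$. All endpoints lie in $X\cup\{0\}$ by Lemma 6. On the interval of $\rho$ let $f(y)=(\rho,\pi(y))$; this is a point, since $\pi(y)\le\mathrm{top}(\rho)$ by Lemma 6. After the last interval let $f(y)=\tau_{\pi(y)}$.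

**Step 5: check $f(x)=z$.** If $s=\mathrm{top}(\sigma)$, then $x=x_{k-1}+\omega^s=x_j+\omega^{\mathrm{top}(\sigma)}$ is the last point of the interval of $\sigma_0$. If $s<\mathrm{top}(\sigma)$, then $x=x_j+\delta$ with $\delta=\omega^{\beta_{j+1}}+\dots+\omega^{\beta_k}$. Here $\delta>0$ as $j<k$, and $\delta<\omega^{\mathrm{top}(\sigma)}$ as $\beta_{j+1}<\mathrm{top}(\sigma)$. So $x$ lies in the interval of $\sigma_0$. In both cases $f(x)=(\sigma,\pi(x))=(\sigma,s)=z$.

**Step 6: check (r1) and (r2).** (r1) is clear. For (r2) let $y<y'$. If both lie in the interval of one state $\rho$, then $y$ is not its last point, so $\pi(y)<\mathrm{top}(\rho)$ by Lemma 6, and $(\rho,\pi(y))R_h(\rho,\pi(y'))$. If they lie in intervals of different states $\rho,\rho'$, then $\rho\succ\rho'$, so $f(y)R_hf(y')$. If $f(y')$ is a point $\tau$, then $f(y)R_hf(y')$ always.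

**Step 7: check (r3).** First, if $\rho$ is visited on $(y_0,y_0+\omega^{\mathrm{top}(\rho)}]$, then every point $(\rho,s')$ with $s'\le\mathrm{top}(\rho)$ is a value of $f$ there:
$$f(y_0+\omega^{s'})=(\rho,s'). \tag{5}$$
Let $f(y)\models\Diamond_h\psi\in\Sigma$, witnessed by $z'$ with $f(y)R_hz'$ and $z'\models\psi$. We look for a later time where $\psi$ holds.

*Case $z'=\tau_{s'}$.* The value $\tau_{s'}$ is taken at arbitrarily large arguments: $f(y'+\omega^{s'})=\tau_{s'}$ for every $y'$ past the last interval.

Otherwise $f(y)$ is not a point $\tau$, since those see only points $\tau$. So $f(y)=(\rho,\pi(y))$ with $\rho$ visited, and $z'=(\rho',s')$.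

*Case $\rho'=\rho$.* By definition of $R_h$, $\pi(y)<\mathrm{top}(\rho)$, so $y$ is not the last point of the interval of $\rho$. If $s'<\mathrm{top}(\rho)$, then $y+\omega^{s'}$ is still in this interval by part 3 of Lemma 6, and $f(y+\omega^{s'})=(\rho,s')$. If $s'=\mathrm{top}(\rho)$, take the last point of the interval.

*Case $\rho'\prec\rho$ and $\rho'$ is visited.* Its interval comes after that of $\rho$, and $(\rho',s')$ is a value there by (5).

*Case $\rho'\prec\rho$ and $\rho'$ is not visited.* Then $\rho'\prec\sigma$: if $\rho=\rho_i$ this follows from (4), and if $\rho=\sigma_i$ it follows from $\rho'\prec\sigma_i$. If $\rho\in\{\rho_1,\dots,\rho_j,\sigma_0\}$, then $\rho_\psi\in\{\sigma_1,\dots,\sigma_m\}$ is visited later than $\rho$. If $\rho=\sigma_i$ with $i\ge1$, then $\rho_\psi\in\{\sigma_{i+1},\dots,\sigma_m\}$ by (3), again visited later. By (5) all points $(\rho_\psi,s'')$ are values of $f$ in the interval of $\rho_\psi$, and by choice of $\rho_\psi$ one of them satisfies $\psi$. $\square$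

*Example.* Let $W=2=\{0,1\}$, so $X=\{x:0<x<\omega^2\}$, and $\pi(x)=1$ if $x$ is a limit, $\pi(x)=0$ otherwise. Take $x=\omega+3$ and $z=((\emptyset,1),0)$. The normal form of $x$ has exponents $1,0,0,0$. Here $s=0<1=\mathrm{top}(\sigma)$, so $j=1$ and $\rho_1=1\cdot\sigma=((1),1)$. Suppose $(\emptyset,0)$ is obligatory. Then $f(n)=(((1),1),0)$ for $0<n<\omega$ and $f(\omega)=(((1),1),1)$. Next $f(\omega+n)=((\emptyset,1),0)$ for $0<n<\omega$, which includes $x=\omega+3$, and $f(\omega\cdot2)=((\emptyset,1),1)$. Finally $f(\omega\cdot2+1)=((\emptyset,0),0)$, and $f(y)=\tau_{\pi(y)}$ afterwards.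

**Proposition 8.** If $W\ge1$ is an ordinal, then $\mathfrak F_W\models L^+$.

*Proof.* **Step 1: build a product model out of the runs.** Let $Y$ be the set of all runs for $\mathfrak M,\Sigma$; it is nonempty by Lemma 7. On $(X,<)\times(Y,Y\times Y)$ let a variable $p\in\Sigma$ hold at $(x,f)$ iff $f(x)\models p$.

**Step 2: truth at $(x,f)$ is truth at $f(x)$.** We show by induction on $\psi\in\Sigma$ that $(x,f)\models\psi$ iff $f(x)\models\psi$. Variables and Boolean connectives are clear.

For $\Diamond_h\psi$: $(x,f)\models\Diamond_h\psi$ iff $(x',f)\models\psi$ for some $x'>x$, iff $f(x')\models\psi$ for some $x'>x$. If this holds, then $f(x)R_hf(x')$ by (r2), so $f(x)\models\Diamond_h\psi$. The converse is (r3).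

For $\Diamond_v\psi$: $(x,f)\models\Diamond_v\psi$ iff $f'(x)\models\psi$ for some $f'\in Y$. By (r1) and Lemma 7,
$$\{f'(x):f'\in Y\}=E_{\pi(x)}, \tag{6}$$
which is the $R_v$-class of $f(x)$. So the condition says $f(x)\models\Diamond_v\psi$.

**Step 3: transfer refutations.** Suppose a formula $\chi$ fails at $z\in E_s$ in a model $\mathfrak M$ on $\mathfrak F_W$. Let $\Sigma$ be its set of subformulas, $x=\omega^s$, so $\pi(x)=s$, and let $f$ be a run with $f(x)=z$. By Step 2, $\chi$ fails at $(x,f)$ in $(X,<)\times(Y,Y\times Y)$, where $(X,<)$ is isomorphic to a nonzero ordinal. So $\chi\notin L^+$. $\square$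

*Proof of Theorem 3.* Let $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$. If $W$ is well-ordered, it is isomorphic to an ordinal $\ge1$. Since $\mathfrak F_W$ depends only on the isomorphism type of $W$, Proposition 8 gives $\mathfrak F_W\models L^+$, hence $\mathfrak F_W\models L$. If $W$ is not well-ordered, then $\mathfrak F_W\not\models L$ by Section 5. $\square$

## 7. Why one does not take an ultrapower of $\mathfrak F_\omega$ directly

With Theorem 3 in hand, one would like to take a nonprincipal ultrapower of $\mathfrak F_\omega$: the ultrapower ${}^*\omega$ of $\omega$ is not well-ordered, so perhaps $\varphi$ becomes satisfiable. Let us try to copy Lemma 5. Take a nonprincipal ultrafilter on $\omega$ and let $U\subseteq{}^*\omega$ be the set of nonstandard elements. It is upward closed, and it has no least element, as $N\in U$ implies $N-1\in U$. Define the valuation as before. Consider the point of the ultrapower represented by the sequence of points $(\bar b^{(n)},n)$ with $\bar b^{(n)}=(n,n-1,\dots,1,0)$. Its first entry $[n]$ lies in $U$, so $u$ holds. But $\ell$ holds neither here nor at any $R_h$-successor. The point itself has second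 entry $[n-1]\in U$. Its successors other than (classes of) points $\tau$ have states $(m_n,m_n-1,\dots,0)$ with $m_n<n$, and if $[m_n]\in U$, then the second entry $[m_n-1]$ is in $U$ too. So (A7) fails.

The exact point of failure is "let $j$ be maximal with $b_j\in U$": in the ultrapower, sequences have nonstandard length. The ultrapower of $\mathfrak F_W$ is not of the form $\mathfrak F_{W'}$, and Lemma 5 needs sequences that are really finite. We therefore use an honest $\mathfrak F_{W'}$ with $W'$ ill-founded, elementarily equivalent to some $\mathfrak F_W$ with $W$ well-ordered, and let Keisler–Shelah produce the ultrafilter.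

## 8. $\omega^\mu\cdot I$ and $\omega^\mu\cdot J$ up to back-and-forth rank $\mu$

For linear orders $A,B$ let $A\cdot B$ denote $B$ copies of $A$, ordered first by $B$, as for ordinals.

**Definition (back-and-forth equivalence).** For linear orders $I,J$ (possibly empty) and ordinals $\mu$, define by recursion: $I\equiv_\mu J$ iff for all $\nu<\mu$ and all $x_1<\dots<x_k$ in $I$ ($k<\omega$) there are $y_1<\dots<y_k$ in $J$ such that the corresponding $k+1$ open intervals (including the two unbounded ones) are pairwise $\equiv_\nu$; and symmetrically with $I,J$ exchanged.

So $\equiv_0$ always holds, isomorphic orders are $\equiv_\mu$ for all $\mu$, the relation is symmetric and depends only on isomorphism types, and $\equiv_\mu$ implies $\equiv_\nu$ for $\nu<\mu$. By unwinding, $I\equiv_1J$ iff for every $k<\omega$: $I$ has at least $k$ points iff $J$ has. So $\omega\equiv_1\omega\cdot(1+\omega^*)$, where $\omega^*$ is the reverse of $\omega$. But $\omega\not\equiv_2\omega\cdot(1+\omega^*)$: in the second order pick a point with infinitely many points below it. In $\omega$ every point has finitely many points below it, so the lower intervals are never $\equiv_1$.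 Higher rank needs higher powers of $\omega$, and this is what we now prove.

**Lemma 9.** $I\equiv_\mu I'$ and $K\equiv_\mu K'$ imply $I+K\equiv_\mu I'+K'$.

*Proof.* Induction on $\mu$. Given $\nu<\mu$ and finitely many points in $I+K$, some in $I$ and some in $K$ (possibly none in one of them), respond separately in $I'$ and in $K'$. Every interval lying within one summand is matched by construction. Exactly one interval meets the boundary: it is the sum of the last interval of $I$ and the first interval of $K$. These are $\equiv_\nu$ to their counterparts, so the sums are $\equiv_\nu$ by the induction hypothesis for $\nu$. The other direction is symmetric. $\square$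

**Lemma 10.** For every ordinal $\mu$ and all linear orders $I,J$ with least elements, $\omega^\mu\cdot I\equiv_\mu\omega^\mu\cdot J$.

*Proof.* Induction on $\mu$; $\mu=0$ is trivial. Let $\mu\ge1$, $\nu<\mu$, and let $x_1<\dots<x_k$ be points of $\omega^\mu\cdot I$. If $\nu=0$, any $k$ points $y_1<\dots<y_k$ of the infinite order $\omega^\mu\cdot J$ will do. Let $\nu\ge1$.

**Step 1: regroup into copies of $\omega^\nu$.** This lets us use the induction hypothesis for $\nu$. Write $\mu=\nu+\delta$ with $\delta\ge1$, so $\omega^\mu=\omega^\nu\cdot\omega^\delta$. Then $\omega^\mu\cdot I\cong\omega^\nu\cdot V$ and $\omega^\mu\cdot J\cong\omega^\nu\cdot V'$, where $V=\omega^\delta\cdot I$ and $V'=\omega^\delta\cdot J$ have least elements. If $k=0$, we need only $\omega^\nu\cdot V\equiv_\nu\omega^\nu\cdot V'$, which is the induction hypothesis. Let $k\ge1$, and let $x_i$ be the element $\xi_i<\omega^\nu$ in copy $v_i\in V$.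

**Step 2: compute the intervals of the $x_i$.** Since $\nu\ge1$, $\xi<\omega^\nu$ implies $\xi+1<\omega^\nu$, and then $\omega^\nu$ minus its initial segment $\xi+1$ has type $\omega^\nu$. Hence:

* the interval below $x_1$ has type $\omega^\nu\cdot H_0+\xi_0'$ with $H_0=V_{<v_1}$ and $\xi_0'=\xi_1$;
* for $1\le i<k$ the interval $(x_i,x_{i+1})$ has type $\omega^\nu\cdot H_i+\xi_i'$. If $v_i=v_{i+1}$, then $H_i=\emptyset$, and $\xi_i'<\omega^\nu$ is the type of the interval $(\xi_i,\xi_{i+1})$. Otherwise $H_i=1+V_{(v_i,v_{i+1})}$ and $\xi_i'=\xi_{i+1}$: the rest of copy $v_i$, the copies in between, then the part of copy $v_{i+1}$ below $\xi_{i+1}$;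
* the interval above $x_k$ has type $\omega^\nu\cdot(1+V_{>v_k})$.

Each $H_i$ is empty or has a least element; for $H_0$ this is the least element of $V$. Let $\varepsilon_i=0$ if $H_i=\emptyset$ and $\varepsilon_i=1$ otherwise.

**Step 3: choose the answers.** We replace every nonempty $H_i$ by a single point. In the first copy of $\omega^\mu$ in $\omega^\mu\cdot J$ (which exists as $J$ has a least element) let
$$y_1=\omega^\nu\varepsilon_0+\xi_0',\qquad y_{i+1}=y_i+1+\omega^\nu\varepsilon_i+\xi_i'\quad(1\le i<k).$$
These are $<\omega^{\nu+1}\le\omega^\mu$, since all summands are $<\omega^{\nu+1}$, and $\omega^{\nu+1}$ is closed under addition.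

**Step 4: compare the intervals.** The interval below $y_1$ and the intervals $(y_i,y_{i+1})$ have types $\omega^\nu\varepsilon_i+\xi_i'$ for $0\le i<k$. If $H_i=\emptyset$, this is the type $\xi_i'$ on both sides. If $H_i\neq\emptyset$, then $\omega^\nu\cdot H_i\equiv_\nu\omega^\nu\cdot1$ by the induction hypothesis, and Lemma 9 gives $\omega^\nu\cdot H_i+\xi_i'\equiv_\nu\omega^\nu+\xi_i'$. The interval above $y_k$ consists of the rest of the first copy, which has type $\omega^\mu$, and the other copies. So it has type $\omega^\mu\cdot J\cong\omega^\nu\cdot V'$. The induction hypothesis gives $\omega^\nu\cdot V'\equiv_\nu\omega^\nu\cdot(1+V_{>v_k})$. The other direction is obtained by exchanging $I$ and $J$. $\square$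

For $\gamma\ge1$ let
$$W_\gamma=\omega^\gamma,\qquad W'_\gamma=\omega^\gamma\cdot(1+\omega^*).$$
Both have a least element. $W_\gamma$ is well-ordered. $W_\gamma'$ is not, as the copies indexed by $\omega^*$ contain an infinite descending sequence.

**Lemma 11.** $\mathfrak F_{W_\gamma}$ and $\mathfrak F_{W'_\gamma}$ satisfy the same $\mathcal L_{\infty\omega}$-sentences of quantifier rank $\le\gamma$. In particular $\mathfrak F_{W_\omega}$ and $\mathfrak F_{W'_\omega}$ are elementarily equivalent.

*Proof.* A point of $\mathfrak F_W$ involves only finitely many elements of $W$. This is what lets us lift back-and-forth from $W$ to $\mathfrak F_W$. The *support* of a point is the finite set of elements of $W$ occurring in it: $\{s\}$ for $\tau_s$, and the entries of $\sigma$ (including $c$ for a $q$-state) together with $s$ for $(\sigma,s)$. Call a pair of tuples $(z_1,\dots,z_n)$ from $\mathfrak F_{W_\gamma}$ and $(z_1',\dots,z_n')$ from $\mathfrak F_{W_\gamma'}$ *$\nu$-good* if there are finite sets $S\subseteq W_\gamma$ and $S'\subseteq W_\gamma'$ of the same size, both containing the respective $0$, with $S\supseteq\bigcup_i\mathrm{supp}(z_i)$, such that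 the order isomorphism $S\to S'$ sends each $z_i$ to $z_i'$ (componentwise), and the corresponding open intervals determined by $S$ and $S'$ are $\equiv_\nu$. Note that the isomorphism sends $0$ to $0$.

**Step 1: good pairs preserve atomic formulas.** Whether two points are equal, $R_h$-related or $R_v$-related is determined by their kinds, the lengths of their sequences, and equalities and order comparisons of their components: this is so for "is a suffix of", for $c'<c$, for $s<\mathrm{top}(\sigma)$ and for $s=s'$. All of this is preserved by an order isomorphism $S\to S'$. So $z_i\mapsto z_i'$ is a partial isomorphism.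

**Step 2: good pairs can be extended.** Let the pair be $\nu$-good with $S,S'$, and let $\nu'<\nu$. We claim that for every $z\in\mathfrak F_{W_\gamma}$ there is $z'\in\mathfrak F_{W'_\gamma}$ such that the extended pair is $\nu'$-good, and conversely. Add $\mathrm{supp}(z)$ to $S$. In each open interval of $S$ there are finitely many, perhaps no, new elements. By $\equiv_\nu$ we can respond in the corresponding interval of $S'$ so that the resulting smaller intervals are pairwise $\equiv_{\nu'}$. (If there are no new elements, the case $k=0$ of the definition says that the intervals themselves are $\equiv_{\nu'}$.) This gives enlarged sets and an order isomorphism between them. Let $z'$ be the image of $z$. It is a point of $\mathfrak F_{W'_\gamma}$, because the conditions defining states and points concern only order, equality and $0$. The converse is symmetric.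

**Step 3: the empty pair is $\gamma$-good.** Take $S=\{0\}$ and $S'=\{0\}$. The intervals below $0$ are empty. As $\gamma\ge1$, removing the least element from $\omega^\gamma\cdot I$, where $I$ has a least element, leaves an isomorphic order. So the intervals above $0$ are isomorphic to $\omega^\gamma\cdot1$ and $\omega^\gamma\cdot(1+\omega^*)$, which are $\equiv_\gamma$ by Lemma 10.

**Step 4: good pairs preserve formulas (Karp's argument).** We show by induction on $\theta$: if $\theta$ has quantifier rank $\le\nu$ and the pair is $\nu$-good, then $\theta$ holds at $\bar z$ iff it holds at $\bar z'$. Atomic formulas are Step 1. Negations and arbitrary conjunctions and disjunctions are immediate, since their constituents have rank $\le\nu$. Let $\theta=\exists y\,\theta_0$ and let $\nu'$ be the rank of $\theta_0$, so $\nu'<\nu$. If $\theta$ holds at $\bar z$ with witness $z$, choose $z'$ by Step 2 so that the extended pair is $\nu'$-good. By the induction hypothesis for $\theta_0$, $z'$ is a witness for $\theta$ at $\bar z'$. The converse is the same, and $\forall$ is $\neg\exists\neg$.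

Applied to sentences and the empty pair, this is the first assertion. For the second take $\gamma=\omega$: first-order sentences have finite quantifier rank. $\square$

## 9. From well-foundedness to ultraproducts and to $\mathcal L_{\infty\omega}$

*Proof of Theorem 1.* Let $\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq L^+$ and suppose that $\mathsf{Fr}(L)$ is closed under ultraproducts. Let $\mathfrak F=\mathfrak F_{W_\omega}$ and $\mathfrak F'=\mathfrak F_{W'_\omega}$.

**Step 1: move to a common ultrapower.** By Theorem 3, $\mathfrak F\in\mathsf{Fr}(L)$ and $\mathfrak F'\notin\mathsf{Fr}(L)$. By Lemma 11, $\mathfrak F\equiv\mathfrak F'$. By the Keisler–Shelah theorem there are a set $I$ and an ultrafilter $D$ on $I$ with $\mathfrak F^I/D\cong\mathfrak F'^I/D$. By assumption $\mathfrak F^I/D\in\mathsf{Fr}(L)$, so $\mathfrak F'^I/D\in\mathsf{Fr}(L)$.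

**Step 2: validity passes from an ultrapower down to the frame.** Suppose some $\psi\in L$ fails in $\mathfrak F'$ under a valuation. Expand $\mathfrak F'$ by unary predicates for the values of the variables of $\psi$. The failure of $\psi$ at some point is then a first-order sentence, by the standard translation. By Łoś's theorem it holds in the ultrapower of the expanded structure, which is $\mathfrak F'^I/D$ with a valuation. So $\psi$ fails in $\mathfrak F'^I/D$, contradicting Step 1. Hence $\mathfrak F'\in\mathsf{Fr}(L)$, a contradiction.

The "in particular" was derived in Section 1. So none of the four classes of frames is closed under ultraproducts. $\square$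

*Proof of Theorem 2.* Suppose a set $\Gamma$ of $\mathcal L_{\infty\omega}$-sentences defines $\mathsf{Fr}(L)$. Choose an ordinal $\gamma\ge1$ at least as large as all quantifier ranks in $\Gamma$; it exists because $\Gamma$ is a set. By Lemma 11, $\mathfrak F_{W_\gamma}\models\Gamma$ iff $\mathfrak F_{W'_\gamma}\models\Gamma$. By Theorem 3, $\mathfrak F_{W_\gamma}\in\mathsf{Fr}(L)$ and $\mathfrak F_{W'_\gamma}\notin\mathsf{Fr}(L)$, a contradiction.

If $L$ were axiomatised by formulas each of which has an elementary class of frames, then $\mathsf{Fr}(L)$ would be the intersection of these classes, hence definable by a set of first-order sentences. This has just been excluded. $\square$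

## 10. The single frame $(\omega^{\omega^\omega},<)\times(\omega,\omega\times\omega)$ as an upper bound

**Remark 12.** The first assertion of Theorem 1 holds for every $L$ with
$$\mathbf{K4.3}\times\mathbf K\subseteq L\subseteq\mathrm{Log}\big((\omega^{\omega^\omega},<)\times(\omega,\omega\times\omega)\big),$$
where $\mathrm{Log}$ denotes the set of formulas valid in the frame. The reason is that on the well-ordered side the proof of Theorem 1 uses only $W=W_\omega=\omega^\omega$. There $X=\{x:0<x<\omega^{\omega^\omega}\}$ is isomorphic to $\omega^{\omega^\omega}$, because $1+\omega^{\omega^\omega}=\omega^{\omega^\omega}$. Both $X$ and $\mathfrak F_W$ are countable. Given $\mathfrak M$ and $\Sigma$, choose one run for each pair $(x,z)$ with $x\in X$, $z\in E_{\pi(x)}$, and let $Y_0$ be the set of chosen runs. The proof of Proposition 8 used only that the elements of $Y$ are runs and that (6) holds, and both are true of $Y_0$.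

The set $Y_0$ is countable. It is infinite: for fixed $x$, runs chosen for different $z$ differ at $x$, and every $E_s$ is infinite, since it contains the points $((s,\dots,s,0),s)$ with any number $n\ge1$ of entries $s$ before the final $0$. So every formula refuted on $\mathfrak F_{W_\omega}$ is refuted on a frame isomorphic to $(\omega^{\omega^\omega},<)\times(\omega,\omega\times\omega)$. Thus $\mathfrak F_{W_\omega}\in\mathsf{Fr}(L)$ for the logics $L$ considered here. Also $\mathfrak F_{W'_\omega}\notin\mathsf{Fr}(L)$, by Section 5, because $\mathbf{K4.3}\times\mathbf K\subseteq L$. The rest of the proof of Theorem 1 applies unchanged.
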